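
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Quasi-translations of the 3-sphere\\ that do not come from arc and ball pairs}


\begin{abstract}
An arc $a$ in a 3-ball $B$ that touches $\partial B$ in one end point and is locally tame away from that end point gives rise, by repeating it along a dilation of $S^3$ and collapsing the resulting invariant arc, to a quasi-translation $h(a,B)$ of $S^3$. We show that not every quasi-translation of $S^3$ is topologically equivalent to some $h(a,B)$ or $h(a,B)^{-1}$; there are $2^{\aleph_0}$ inequivalent exceptions. The orbit space of $h(a,B)^{\pm1}$ contains a closed plane that is nonzero in locally finite homology mod $2$. The exceptions are deck transformations of increasing unions of solid tori, each of which sits in the next along a knot of winding number $\pm1$ that is labeled by transpositions, and in their orbit spaces every proper map of the plane is trivial in this homology. We also characterize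 the maps $h(a,B)$: up to equivalence they are the quasi-translations that move some closed half-space into itself in the way a translation does.
\end{abstract}

\section{Introduction}

All manifolds are oriented.

\subsection{Quasi-translations}

A \emph{quasi-translation of\/ $\mathbb R^3$} is a generator of an infinite cyclic group $H$ of covering transformations of $\mathbb R^3$, all orientation-preserving, whose orbit space $\mathbb R^3/H$ is Hausdorff. The orbit space is then an orientable 3-manifold with universal covering space $\mathbb R^3$ and fundamental group $\mathbb Z$. A \emph{quasi-translation of\/ $S^3$} is an orientation-preserving homeomorphism of $S^3$ onto itself that has exactly one fixed point and that restricts to a quasi-translation of the complement of this point. Quasi-translations $h_1,h_2$ of oriented 3-spheres $\Sigma_1,\Sigma_2$ are \emph{topologically equivalent} if $h_2=fh_1f^{-1}$ for some orientation-preserving homeomorphism $f:\Sigma_1\to\Sigma_2$.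

We write $S^3=\mathbb R^3\cup\{\infty\}$ and normally let $\infty$ be the fixed point. For a quasi-translation $h$ put
\[
M_h=\mathbb R^3/\langle h\rangle ;
\]
in general $M_h$ is the orbit space of the complement of the fixed point. Equivalent quasi-translations have homeomorphic orbit spaces, and $M_h=M_{h^{-1}}$. The standard example is a translation, with $M_h\cong\mathbb R^2\times S^1$.

\subsection{From arc and ball pairs to quasi-translations}\label{construction}

An \emph{arc and ball pair} $(a,B)$ consists of a 3-ball $B$ and an arc $a\subset B$ with initial point $q(a)$ and end point $p(a)$ such that $a\cap\partial B=\{p(a)\}$ and $a$ is locally tame in $B$ except possibly at $p(a)$. Near each of its points other than $p(a)$ the arc is thus locally straight: such a point has arbitrarily small neighborhoods homeomorphic to $\mathbb R^3$ in which $a$ is the $z$-axis or, at $q(a)$, the half $z\ge0$ of it. Two pairs are \emph{equivalent} if an orientation-preserving homeomorphism of the balls carries one arc onto the other.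

The arc is used as a building block along a dilation. Let $p=(2,0,0)$ and $q=(-2,0,0)$. For $n>0$ let $S_n$ be the sphere of radius $1/n$ about $p$, for $n<0$ the sphere of radius $1/(-n)$ about $q$, and let $S_0=\{x_1=0\}\cup\{\infty\}$. Let $C_n$ be the closure of the complementary domain of $S_n$ that contains $q$. Let $I=\{-2\le x_1\le 2,\ x_2=x_3=0\}$, let $p_n$ be the point $S_n\cap I$, and let $A_n$ be the round ball with diameter $[p_{n-1},p_n]$. Thus $\cdots\subset C_{-1}\subset C_0\subset C_1\subset\cdots$ and $A_n$ lies in $\operatorname{Cl}(C_n\setminus C_{n-1})$, touching $S_n$ and $S_{n-1}$ only in $p_n$ and $p_{n-1}$. For instance $C_0=\{x_1\le0\}\cup\{\infty\}$, $C_{-1}$ is the unit ball about $q$, $p_0=(0,0,0)$ and $p_{-1}=(-1,0,0)$.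

Write $a^\circ$ for an arc without its end points and $A^\circ$ for the interior of a ball. Given $(a,B)$, let $g:B\to C_0$ be an orientation-preserving homeomorphism such that
\begin{enumerate}
\item[(i)] $g(a^\circ)\subset A_0^\circ$;
\item[(ii)] $g(p(a))=p_0$ and $g(q(a))=p_{-1}$;
\item[(iii)] $g(a)\cup C_{-1}$ is locally tame at $p_{-1}$ in $C_0$.
\end{enumerate}
Let $t$ be a dilation of $S^3$ with repulsive point $p$ and attractive point $q$: an orientation-preserving homeomorphism whose only fixed points are $p,q$ and for which $t^n(x)\to q$ and $t^{-n}(x)\to p$ as $n\to+\infty$, for all $x\ne p,q$. We require $t(S_n)=S_{n-1}$ and $t(A_n)=A_{n-1}$ for all $n$, and $t(L)=L$ for $L=\{x_2=x_3=0\}\cup\{\infty\}$. Then $t(C_n)=C_{n-1}$ and $t(p_n)=p_{n-1}$, so that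
\[
\alpha=\bigcup_{n\in\mathbb Z}t^n(g(a))\cup\{p,q\}
\]
is an arc with $t(\alpha)=\alpha$. It is known that collapsing $\alpha$ to a point yields a 3-sphere. Let $d:S^3\to d(S^3)$ be the quotient map, with $d(S^3)$ oriented so that $d$ is an orientation-preserving homeomorphism off $\alpha$. Then
\[
h(a,B)=d\,t\,d^{-1}
\]
is a quasi-translation of $d(S^3)$ with fixed point $d(\alpha)$. The correspondence $(a,B)\mapsto h(a,B)$ takes equivalence classes of pairs to topological equivalence classes of quasi-translations.

\medskip
\noindent\textbf{Question} (\cite{ABP}). \emph{Is every quasi-translation of\/ $S^3$ topologically equivalent to some $h(a,B)$ or some $h(a,B)^{-1}$?}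

\subsection{What to expect}

If $g(a)$ is the straight segment $[p_{-1},p_0]$, then $h(a,B)$ is equivalent to a translation (Example~\ref{straight}). In general the orbit space of $h(a,B)$ is obtained from
\begin{equation}\label{Walpha}
W_\alpha=C_0\setminus(\operatorname{Int}C_{-1}\cup g(a)),
\end{equation}
a manifold with the two boundary planes $S_0\setminus p_0$ and $S_{-1}\setminus p_{-1}$, by gluing one plane to the other. The arc may be knotted, and wild at $p_0$, so $W_\alpha$ can be complicated.

There is a reason to guess that the answer is yes. Let $h$ be any quasi-translation. Since $\pi_1(M_h)=\mathbb Z$, there is a map $M_h\to S^1$ inducing an isomorphism of fundamental groups, and the preimage of a generic point is a surface, closed as a subset of $M_h$, that a loop generating $\pi_1(M_h)$ crosses algebraically once. Inside a solid torus carrying the generator, the surface can be replaced by a meridian disc. Doing this in larger and larger pieces one hopes to reach a plane, and to cut $M_h$ along it. The weak point is the passage to the limit: the disc that is good for a large piece may run through a smaller piece many times, and more and more often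 as the large piece grows. We show that this does happen.

\subsection{Results}

$H^{lf}_*$ denotes locally finite (Borel--Moore) homology, recalled in Section~\ref{sec:plane}. A \emph{half-space} is a space homeomorphic to $\mathbb R^2\times[0,\infty)$.

\begin{theorem}\label{thm:plane}
For every $h=h(a,B)^{\pm1}$ the orbit space $M_h$ contains a closed subset $P\cong\mathbb R^2$ whose inclusion is nonzero on $H_2^{lf}(\,\cdot\,;\mathbb F_2)$.
\end{theorem}

\begin{theorem}\label{thm:noplane}
There is a quasi-translation $h$ of\/ $S^3$ such that every proper continuous map $f:\mathbb R^2\to M_h$ has $f_*=0$ on $H_2^{lf}(\,\cdot\,;\mathbb F_2)$.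
\end{theorem}

\begin{theorem}\label{thm:many}
There are $2^{\aleph_0}$ quasi-translations as in Theorem~\ref{thm:noplane} with pairwise non-homeomorphic orbit spaces.
\end{theorem}

The inclusion of a closed plane is a proper map, so Theorem~\ref{thm:plane} excludes every $h$ as in Theorem~\ref{thm:noplane}:

\begin{corollary}\label{cor:answer}
The answer to the Question is no. There are $2^{\aleph_0}$ topologically inequivalent quasi-translations of\/ $S^3$, none of which is topologically equivalent to any $h(a,B)$ or $h(a,B)^{-1}$.
\end{corollary}

The last theorem says which quasi-translations the construction does produce. As always, the fixed point of $h$ is taken to be $\infty$.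

\begin{theorem}\label{thm:char}
A quasi-translation $h$ of\/ $S^3$ is topologically equivalent to some $h(a,B)$ if and only if there is a closed set $E\subset\mathbb R^3$ with locally flat frontier $\partial E$ such that $E$ is a half-space with boundary $\partial E$ and
\[
h(E)\subset\operatorname{int}E,\qquad \bigcup_{n}h^{-n}(E)=\mathbb R^3,\qquad \bigcap_{n}h^{n}(E)=\emptyset .
\]
Hence $h$ is equivalent to a member of $\{h(a,B),h(a,B)^{-1}\}$ if and only if $h$ or $h^{-1}$ admits such a set $E$.
\end{theorem}

\subsection{The idea}

Our manifolds are unions $M=\bigcup V_i$ of solid tori, where $V_i$ is a tubular neighborhood of a knot $J$ in the interior of $V_{i+1}$. The knot must have winding number $\pm1$ in $V_{i+1}$, since we want the core of each $V_i$ to generate $\pi_1(M)\cong\mathbb Z$. Homologically a meridian disc of $V_{i+1}$ then needs to cross $J$ only once. We choose $J$ so that there is a representation of $\pi_1(V_{i+1}\setminus J)$ in a symmetric group that sends meridians of $J$ to transpositions and the meridian of $V_{i+1}$ to a long cycle. A long cycle is not a product of few transpositions, so every meridian disc, even a singular one, crosses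 $J$ several times.

Now suppose that a proper plane in $M$ is homologically nontrivial. For each $j$ it crosses the core of $V_j$ an odd number of times and therefore meets $\partial V_j$ in a circle that runs an odd number of times around the meridian. This circle bounds a disc in the plane. We shall see that such a disc always contains at least two circles of the same kind on $\partial V_{j-1}$, bounding disjoint discs. Hence it contains at least $2^{j-1}$ such circles on $\partial V_1$. But the plane is proper, so it meets $\partial V_1$ in a fixed finite number of circles, and letting $j\to\infty$ we have a contradiction.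

Section~\ref{sec:plane} proves Theorem~\ref{thm:plane}, Section~\ref{sec:knots} constructs the knots, and Section~\ref{sec:noplane} proves Theorem~\ref{thm:noplane}. Theorems~\ref{thm:many} and~\ref{thm:char} are proved in Sections~\ref{sec:many} and~\ref{sec:char}, which are independent of each other.

\section{The plane in the orbit space of \texorpdfstring{$h(a,B)$}{h(a,B)}}\label{sec:plane}

Locally finite homology $H_k^{lf}(X;\mathbb F_2)$ is the homology of locally finite chains. We use four standard facts, always for manifolds and closed submanifolds; coefficients are $\mathbb F_2$.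
\begin{enumerate}
\item[(a)] Proper maps induce homomorphisms, and properly homotopic maps induce the same one.
\item[(b)] If $P$ is closed in $X$, there is an exact sequence $H_k^{lf}(X)\to H_k^{lf}(X\setminus P)\to H_{k-1}^{lf}(P)\to H_{k-1}^{lf}(X)$ whose first map is restriction.
\item[(c)] If $X$ is a connected $k$-manifold without boundary, then $H_k^{lf}(X)=\mathbb F_2$, generated by the fundamental class, which restricts to the fundamental class of each open subset.
\item[(d)] For a 3-manifold $M$ without boundary, Poincar\'e duality gives $H_2^{lf}(M)\cong H^1(M)=\operatorname{Hom}(H_1(M),\mathbb F_2)$. For a proper map $f:\mathbb R^2\to M$, the homomorphism belonging to $f_*[\mathbb R^2]$ assigns to a loop its intersection number with $f$ mod $2$.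
\end{enumerate}
So $f_*\ne0$ on $H_2^{lf}$ means that some loop in $M$ has odd intersection number with $f$.

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
Since $M_h=M_{h^{-1}}$, let $h=h(a,B)$. Off its fixed point $h$ is conjugate, by $d$, to the restriction of $t$ to $S^3\setminus\alpha$. Hence $M:=M_h\cong(S^3\setminus\alpha)/\langle t\rangle$.

By (i) and (ii), $t^n(g(a))\subset t^n(A_0)=A_{-n}$, and $A_n$ meets $\bigcup_mS_m$ only in $p_n$ and $p_{n-1}$. So $\alpha\cap S_n=\{p_n\}$ for all $n$. The planes
\[
t^n(S_0\setminus p_0)=S_{-n}\setminus p_{-n}\qquad(n\in\mathbb Z)
\]
are pairwise disjoint and closed in $S^3\setminus\alpha$, and they form a locally finite family there because the spheres $S_n$ accumulate only at $p,q\in\alpha$. Therefore $S_0\setminus p_0$ projects homeomorphically onto a closed subset $P\cong\mathbb R^2$ of $M$.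

The complement of $\bigcup S_n$ in $S^3\setminus\alpha$ is the disjoint union of the translates under the powers of $t$ of
\[
R=(\operatorname{Int}C_0\setminus C_{-1})\setminus g(a^\circ),
\]
so $M\setminus P\cong R$. We claim that $R$ is connected. The set $g(a^\circ)$ is closed in the connected open 3-manifold $\operatorname{Int}C_0\setminus C_{-1}$, and it is locally straight because $a$ is locally tame off $p(a)$. So each of its points has an open neighborhood $\Omega$ in $\operatorname{Int}C_0\setminus C_{-1}$ such that $\Omega\setminus g(a^\circ)$ is connected and dense in $\Omega$. If $R$ were the union of two disjoint nonempty open sets, each $\Omega\setminus g(a^\circ)$ would lie in one of them. Adding each $\Omega$ to the corresponding set we would obtain a separation of $\operatorname{Int}C_0\setminus C_{-1}$, which is impossible. In the exact sequence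
\[
H_3^{lf}(M)\to H_3^{lf}(M\setminus P)\to H_2^{lf}(P)\to H_2^{lf}(M)
\]
the first map is then, by (c), an isomorphism $\mathbb F_2\to\mathbb F_2$. Hence $H_2^{lf}(P)=\mathbb F_2\to H_2^{lf}(M)$ is injective.
\end{proof}

\section{Knots in a solid torus that discs must cross often}\label{sec:knots}

Let $V$ be a solid torus. A \emph{meridian disc} of $V$ is a properly embedded disc whose boundary is essential in $\partial V$; its boundary is denoted by $\mu_V$. The \emph{winding number} of a loop in $V$ is its class in $H_1(V)=\mathbb Z$, or equivalently its algebraic intersection number with a meridian disc; it is defined up to sign. Let $n\ge3$ be odd and let $\mathfrak S_{n+1}$ be the symmetric group of degree $n+1$. We construct a knot $J_n\subset\operatorname{int}V$ of winding number $\pm1$ that meets a certain meridian disc in $n$ points, together with a homomorphism $\pi_1(V\setminus J_n)\to\mathfrak S_{n+1}$ that shows that these points cannot be removed.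

\subsection{Labeled tangles}

Consider tangle diagrams in a strip with $n$ bottom and $n$ top end points. Label the arcs of such a diagram by transpositions in $\mathfrak S_{n+1}$ so that at each crossing the over strand, with label $o$, keeps its label and the labels $u,u'$ of the two under arcs satisfy
\begin{equation}\label{wirt}
u'=ouo .
\end{equation}
As the labels are involutions, this is the Wirtinger relation whatever the orientations are. Put $\tau_i=(i\ \,i{+}1)$. We call a labeled diagram \emph{admissible} if its bottom labels and its top labels, read from left to right, are both $\tau_1,\tau_2,\dots,\tau_n$. Admissible diagrams can be stacked, and their top ends can be joined to their bottom ends.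

We need two pieces. Both rest on one fact: if $x=\tau_i$, $y=\tau_{i+1}$ and $z=xyx=yxy$, then conjugating one of $x,y,z$ by another gives the third.

\medskip
\noindent\emph{Triple half twists.} A half twist of the strands in positions $i,i+1$ in which the left strand passes over changes their labels by $(u,v)\mapsto(uvu,u)$. Starting with $(x,y)$ we obtain
\[
(x,y)\mapsto(z,x)\mapsto(y,z)\mapsto(x,y).
\]
So three half twists form an admissible braid, which interchanges the positions $i$ and $i+1$. Stacking such braids we obtain, for each permutation $\pi$ of $\{1,\dots,n\}$, an admissible braid $\beta_\pi$ joining the bottom point $i$ to the top point $\pi(i)$ for all $i$. We fix one choice of $\beta_\pi$ for each $\pi$, with $\beta_{\operatorname{id}}$ trivial.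

\medskip
\noindent\emph{The tangle $U$} (Figure~\ref{fig:U}). The braids $\beta_\pi$ close up only to curves that run monotonically around $V$. To obtain winding number $\pm1$ from $n$ strands, some strands must turn back. Let $x=\tau_1$, $y=\tau_2$, $z=xyx$. Strands $3,\dots,n$ are vertical. Let $s_1,s_2$ be the first two strands, with bottom labels $x,y$. To the right of $s_2$ create a local minimum with legs $u,v$, both labeled $z$. The labels are now $(s_1{:}x,\ s_2{:}y,\ u{:}z,\ v{:}z)$, and we proceed upward as follows.
\begin{enumerate}
\item[1.] $u$ crosses over $s_2$; the label of $s_2$ becomes $zyz=x$: \quad $(s_1{:}x,\ u{:}z,\ s_2{:}x,\ v{:}z)$.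
\item[2.] $s_1$ crosses over $u$; the label of $u$ becomes $xzx=y$: \quad $(u{:}y,\ s_1{:}x,\ s_2{:}x,\ v{:}z)$.
\item[3.] $s_1$ and $s_2$, now adjacent with equal labels, are joined by a local maximum: \quad $(u{:}y,\ v{:}z)$.
\item[4.] $u$ crosses over $v$; the label of $v$ becomes $yzy=x$: \quad $(v{:}x,\ u{:}y)$.
\end{enumerate}
So $U$ is admissible. It joins bottom $1$ to bottom $2$, top $1$ to top $2$, and bottom $i$ to top $i$ for $i\ge3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,thick]
\draw (1,0)--(1,1)--(2,2)--(2,3);
\draw (1,3)..controls (1,3.6) and (2,3.6)..(2,3);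
\draw (3,1)--(3,4)--(0,5);
\draw (2,1)..controls (2,0.4) and (3,0.4)..(3,1);
\draw[white,line width=6pt] (1.75,1.25)--(1.25,1.75);
\draw[white,line width=6pt] (1.2,4.4)--(1.8,4.6);
\draw (2,1)--(1,2)--(0,3)--(0,4)--(3,5);
\draw[white,line width=6pt] (0.25,2.25)--(0.75,2.75);
\draw (0,0)--(0,2)--(1,3);
\draw (4,0)--(4,5);
\node[left] at (0,0.9) {$x$};
\node[left] at (1,0.4) {$y$};
\node[below] at (2.5,0.5) {$z$};
\node at (1.3,2.2) {$z$};
\node[right] at (2,2.6) {$x$};
\node[left] at (0,3.5) {$y$};
\node[right] at (3,2.6) {$z$};
\node[above] at (0,5) {$x$};
\node[above] at (3,5) {$y$};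
\node[right] at (4,2.6) {$\tau_3$};
\end{tikzpicture}
\caption{The labeled tangle $U$ for $n=3$, with $x=(1\,2)$, $y=(2\,3)$, $z=(1\,3)$, $\tau_3=(3\,4)$. At each crossing the label of the under strand is conjugated by the label of the over strand. The first two bottom ends are joined to each other, and so are the first two top ends, yet the labels at the bottom and at the top agree.}
\label{fig:U}
\end{figure}

\subsection{The smallest case: \texorpdfstring{$J_3$}{J3}}\label{J3}

Let $n=3$. Stack, from bottom to top, the tangle $U$, a triple half twist of the strands in positions $2,3$, and a triple half twist of the strands in positions $1,2$. The two triple twists together take positions $1,2,3$ to $2,3,1$. Close up in an annulus without further crossings and call the result $J_3\subset V=(\text{annulus})\times[0,1]$. Let $b_i$ be the bottom points and $e_i$ the points just above $U$. Then $U$ joins $b_1b_2$, $e_1e_2$, $b_3e_3$, and the rest joins $e_1b_2$, $e_2b_3$, $e_3b_1$. So $J_3$ is a single closed curve,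
\[
b_3\,e_3\,b_1\,b_2\,e_1\,e_2\,b_3 .
\]
The meridian disc $D$ over the bottom level meets it in $b_1,b_2,b_3$. The intersections at $b_1$ and $b_2$ have opposite signs, because the arc $b_1b_2$ leaves the bottom level upward and returns to it from above. So $D\cdot J_3=\pm1$.

By \eqref{wirt} the labels define a homomorphism on $\pi_1(S^3\setminus J_3)$, where $V\subset S^3$ is standard; let $\rho:\pi_1(V\setminus J_3)\to\mathfrak S_4$ be its restriction. Meridians of $J_3$ go to transpositions and $\mu_V$, which encircles the three strands with labels $\tau_1,\tau_2,\tau_3$, goes to a 4-cycle $c$.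

\begin{proposition}\label{warmup}
Let $f:D^2\to V$ be a smooth map transverse to $J_3$ such that $f(\partial D^2)\subset\partial V$ and $f|_{\partial D^2}$ is homotopic in $\partial V$ to $r$ times $\mu_V$, $r$ odd. Then $f^{-1}(J_3)$ has at least three points.
\end{proposition}

\begin{proof}
Suppose that $f^{-1}(J_3)$ has $m$ points. In $\pi_1(D^2\setminus f^{-1}(J_3))$ the boundary loop is a product of conjugates of small loops around these points, one for each point, and $f$ maps each small loop to a meridian of $J_3$. Applying $\rho\circ f_*$ we write a conjugate of $c^{r}$ as a product of $m$ transpositions. Since $r$ is odd, $c^r$ is a 4-cycle, hence an odd permutation that is not a transposition. So $m$ is odd and $m\ne1$.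
\end{proof}

This is the step that will be iterated: homology asks for one crossing, the representation asks for three. In the iteration the crossings are replaced by circles on $\partial V_i$, which may wrap several times around the meridian, and we count only those that wrap an odd number of times.

\subsection{The knots \texorpdfstring{$J_n$}{Jn}}

\begin{lemma}\label{lem:knot}
Let $n=2k+1\ge3$. There are a smooth knot $J=J_n\subset\operatorname{int}V$ and a meridian disc $D$ of\/ $V$ with $|D\cap J|=n$ and $D\cdot J=\pm1$, and a homomorphism $\rho:\pi_1(V\setminus J)\to\mathfrak S_{n+1}$ that sends every meridian of $J$ to a transposition and $\mu_V$ to an $(n+1)$-cycle.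
\end{lemma}

\begin{proof}
For $1\le j\le k$ choose a permutation $\pi$ with $\pi(2j-1)=1$ and $\pi(2j)=2$, and let $U_j$ be the stack, from bottom to top, of $\beta_\pi$, $U$ and $\beta_{\pi^{-1}}$. It is admissible; it joins the bottom points $2j-1,2j$ to each other and the top points $2j-1,2j$ to each other, and it joins bottom $i$ to top $i$ for all other $i$.

Stack $U_1,\dots,U_k$, from bottom to top, put $\beta_\zeta$ on top, where $\zeta(i)=i+1$ mod $n$, and close up in an annulus without further crossings. (For $n=3$ we can take $\pi=\operatorname{id}$ and the two triple twists of Section~\ref{J3} as $\beta_\zeta$; this gives the knot $J_3$ above.) Let $b_i$ be the bottom points and $e_i$ the points just below $\beta_\zeta$. The stack $U_1\cdots U_k$ contains arcs joining $b_{2j-1}b_{2j}$ and $e_{2j-1}e_{2j}$, for $j\le k$, and $b_ne_n$. The rest joins $e_i$ to $b_{i+1}$, indices mod $n$. So we obtain the single closed curve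
\[
b_n\,e_n\,b_1\,b_2\,e_1\,e_2\,b_3\,b_4\,e_3\,e_4\,\cdots\,b_{2k-1}\,b_{2k}\,e_{2k-1}\,e_{2k}\,b_n ,
\]
a knot $J$ in $(\text{annulus})\times[0,1]=V$. The meridian disc $D$ over the bottom level meets $J$ in $b_1,\dots,b_n$. As for $J_3$, the intersections at $b_{2j-1}$ and $b_{2j}$ have opposite signs, so $D\cdot J=\pm1$, contributed by $b_n$.

With $V\subset S^3$ standard, the labels satisfy the Wirtinger relations and define a homomorphism on $\pi_1(S^3\setminus J)$; let $\rho$ be its restriction to $\pi_1(V\setminus J)$. Meridians go to transpositions. The loop $\partial D$ is freely homotopic to the product, in order, of the Wirtinger generators (or their inverses) of the strands at the bottom level, so up to conjugation it goes to $\tau_1\tau_2\cdots\tau_n$ or $\tau_n\cdots\tau_2\tau_1$, which are $(n+1)$-cycles.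
\end{proof}

\begin{lemma}\label{lem:perm}
Let $n$ be odd, $c$ an $(n+1)$-cycle in $\mathfrak S_{n+1}$ and $r$ odd. If $c^r$ is a product of $m$ transpositions, then $m\ge(n+1)/2$. If $r=\pm1$, then $m\ge n$.
\end{lemma}

\begin{proof}
Multiplication by a transposition changes the number of cycles by one, so a product of $m$ transpositions has at least $n+1-m$ cycles. On the other hand $c^r$ has $\gcd(r,n+1)$ cycles. This number is $1$ if $r=\pm1$. In general it is an odd divisor of the even number $n+1$, hence at most $(n+1)/2$.
\end{proof}

Both parity assumptions serve to exclude $r=n+1$, for which $c^r=1$.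

\begin{lemma}\label{lem:H1}
Let $V'\subset\operatorname{int}V$ be a smooth solid torus whose core $J'$ has winding number $\pm1$ in $V$, and let $X=V\setminus\operatorname{int}V'$. With integer coefficients, $H_1(X)\cong\mathbb Z^2$, the maps $H_1(\partial V')\to H_1(X)$ and $H_1(\partial V)\to H_1(X)$ are isomorphisms, and $\mu_V=\pm\mu_{V'}$ in $H_1(X)$.
\end{lemma}

\begin{proof}
By excision $H_k(V,X)=H_k(V',\partial V')$. Hence the sequence
\[
0=H_2(V)\to H_2(V',\partial V')\to H_1(X)\to H_1(V)\to H_1(V',\partial V')=0
\]
is exact. The second group is $\mathbb Z$, generated by the meridian disc of $V'$, whose image is $\mu_{V'}$. So $\mu_{V'}$ together with any class that maps to a generator of $H_1(V)=\mathbb Z$ is a basis of $H_1(X)$. A longitude of $V'$ maps to a generator because the winding number is $\pm1$, so $H_1(\partial V')\to H_1(X)$ is an isomorphism. Next, a meridian disc $D$ of $V$ transverse to $J'$ meets a thin tube about $J'$ in meridian discs of the tube. Expanding the tube to $V'$ by an isotopy of $V$ that is fixed near $\partial V$, we may assume that $D$ meets $V'$ in meridian discs of $V'$. The part of $D$ in $X$ shows that $\mu_V=(D\cdot J')\mu_{V'}=\pm\mu_{V'}$.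 Since a longitude of $V$ maps to a generator of $H_1(V)$, the map $H_1(\partial V)\to H_1(X)$ is an isomorphism too.
\end{proof}

\section{Quasi-translations without planes}\label{sec:noplane}

\subsection{The construction}\label{tower}

Let $(n_i)_{i\ge1}$ be a sequence of odd integers $\ge3$. Let $M=\bigcup V_i$ be the direct limit of solid tori $V_1\subset V_2\subset\cdots$, where $V_i$ is embedded in $\operatorname{int}V_{i+1}$, preserving orientation, as a smooth tubular neighborhood of $J_{n_i}$. Then $M$ is an oriented open smooth 3-manifold. Since the winding numbers are $\pm1$, all maps $\pi_1(V_i)\to\pi_1(V_{i+1})$ and $\pi_1(V_i)\to\pi_1(M)\cong\mathbb Z$ are isomorphisms.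

Let $\widetilde M\to M$ be the universal covering and $\widetilde V_i$ the preimage of $V_i$. Because $\pi_1(V_i)\to\pi_1(M)$ is an isomorphism, $\widetilde V_i$ is connected and is the universal covering $D^2\times\mathbb R$ of $V_i$, so its interior is an open 3-cell. Thus $\widetilde M$ is an increasing union of open 3-cells, and by Brown's theorem \cite{Brown} $\widetilde M\cong\mathbb R^3$. The deck group is infinite cyclic, it preserves orientation and acts freely, and its orbit space $M$ is Hausdorff. A generator, extended by $\infty\mapsto\infty$, is therefore a quasi-translation $h$ of $S^3$ with $M_h=M$.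

We shall show that \emph{every} such $M$ has the property in Theorem~\ref{thm:noplane}.

\subsection{Extending the representations}

Put $X_i=V_{i+1}\setminus\operatorname{int}V_i$ and $Y_i=M\setminus\operatorname{int}V_i$, so that $Y_i=X_i\cup Y_{i+1}$ with $X_i\cap Y_{i+1}=\partial V_{i+1}$. Let $\mu_i$ be a meridian of $V_i$. Lemma~\ref{lem:knot} provides a homomorphism
\[
\rho_i:\pi_1(X_i)\cong\pi_1(V_{i+1}\setminus J_{n_i})\to\mathfrak S_{n_i+1}.
\]
Proposition~\ref{warmup} was about discs in $V_{i+1}$. Part of a plane in $M$ whose boundary lies on $\partial V_{i+1}$ may, however, leave $V_{i+1}$ and come back, so we need $\rho_i$ on all of $\pi_1(Y_i)$.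

For $j>i$ the core of $V_i$ has winding number $\pm1$ in $V_j$, so by Lemma~\ref{lem:H1} $H_1(\partial V_i)\to H_1(V_j\setminus\operatorname{int}V_i)$ is an isomorphism. In the direct limit over $j$,
\begin{equation}\label{H1Y}
H_1(\partial V_i)\to H_1(Y_i)\quad\text{is an isomorphism for every } i.
\end{equation}
By van Kampen's theorem $\pi_1(Y_i)$ is the pushout of $\pi_1(X_i)\leftarrow\pi_1(\partial V_{i+1})\to\pi_1(Y_{i+1})$. The composite
\[
\pi_1(Y_{i+1})\to H_1(Y_{i+1})\xleftarrow{\ \cong\ }H_1(\partial V_{i+1})=\pi_1(\partial V_{i+1}),
\]
which exists by \eqref{H1Y}, restricts to the identity on $\pi_1(\partial V_{i+1})$. Following it by $\pi_1(\partial V_{i+1})\to\pi_1(X_i)$ we obtain a homomorphism $\pi_1(Y_{i+1})\to\pi_1(X_i)$ whose restriction to $\pi_1(\partial V_{i+1})$ is induced by inclusion. So it and the identity of $\pi_1(X_i)$ together define a retraction $\pi_1(Y_i)\to\pi_1(X_i)$, and composing with $\rho_i$ we have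
\[
\hat\rho_i:\pi_1(Y_i)\to\mathfrak S_{n_i+1}.
\]
It sends loops freely homotopic in $Y_i$ to $\mu_i^{\pm1}$ to transpositions, and those freely homotopic to $\mu_{i+1}^{\pm1}$ to $(n_i+1)$-cycles.

\subsection{Proof of Theorem~\ref{thm:noplane}}

Suppose that $f:\mathbb R^2\to M$ is proper and $f_*\ne0$ on $H_2^{lf}(\,\cdot\,;\mathbb F_2)$. The tori $\partial V_i$ form a locally finite family, and a sufficiently close approximation of $f$ is properly homotopic to $f$, so we may assume that $f$ is smooth and transverse to all $\partial V_i$. Then $F_i=f^{-1}(V_i)$ is a compact surface with boundary $\Gamma_i=f^{-1}(\partial V_i)$, a finite union of disjoint circles. For a circle $\gamma\subset\mathbb R^2$ let $D_\gamma$ be the disc that it bounds in $\mathbb R^2$.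

\medskip
\noindent\textbf{Step 1: odd circles.} Let $\gamma$ be a component of $\Gamma_i$. The map $f|_{D_\gamma}$ shows that $f|_\gamma$ is null-homotopic in $M$. As $\pi_1(V_i)\to\pi_1(M)$ is injective, it is null-homotopic in $V_i$. So
\[
[f|_\gamma]=r(\gamma)\,\mu_i\quad\text{in }\pi_1(\partial V_i)=H_1(\partial V_i)
\]
for an integer $r(\gamma)$, determined up to sign. Call $\gamma$ \emph{odd} if $r(\gamma)$ is odd.

\medskip
\noindent\textbf{Step 2: for every $i$ some circle of $\Gamma_i$ is odd.} The core of $V_i$ generates $H_1(M;\mathbb F_2)=\mathbb F_2$. By fact (d) of Section~\ref{sec:plane} its intersection number with $f$ is $1$ mod $2$. Hence $f_*[F_i,\Gamma_i]\ne0$ in $H_2(V_i,\partial V_i;\mathbb F_2)=\mathbb F_2$, so this class is that of a meridian disc and its boundary is $\mu_i\ne0$ in $H_1(\partial V_i;\mathbb F_2)$. On the other hand its boundary is $\sum_{\gamma\subset\Gamma_i}r(\gamma)\mu_i$. So $\sum_{\gamma\subset\Gamma_i} r(\gamma)$ is odd.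

\medskip
\noindent\textbf{Step 3: if $\gamma\subset\Gamma_{i+1}$ is odd, then $D_\gamma$ contains at least two odd circles of $\Gamma_i$ that bound disjoint discs.} Let $\delta_1,\dots,\delta_m$ ($m\ge0$) be the outermost circles of $\Gamma_i$ in $D_\gamma$, that is, those not contained in the disc $D_\delta$ of another circle $\delta\subset D_\gamma$ of $\Gamma_i$. Let $Q=D_\gamma\setminus\bigcup_k\operatorname{int}D_{\delta_k}$. The surface $Q$ is connected, its interior misses $\Gamma_i$, and its boundary curve $\gamma$ is mapped into $\partial V_{i+1}$, which is disjoint from $V_i$. Hence $f(Q)\subset Y_i$.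

In $\pi_1(Q)$ the loop $\gamma$ is a product of conjugates of $\delta_1^{\pm1},\dots,\delta_m^{\pm1}$, one for each $k$. Apply $\hat\rho_i\circ f_*$. The loop $\gamma$ goes to $c^{r(\gamma)}$ for an $(n_i+1)$-cycle $c$, and the factor belonging to $\delta_k$ goes to the $\pm r(\delta_k)$-th power of a transposition, which is trivial if $r(\delta_k)$ is even and a transposition if $r(\delta_k)$ is odd. So $c^{r(\gamma)}$ is a product of as many transpositions as there are odd $\delta_k$. By Lemma~\ref{lem:perm} this number is at least $(n_i+1)/2\ge2$. The discs $D_{\delta_k}$ are disjoint.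

\medskip
\noindent\textbf{Conclusion.} By induction on $j$, using Step 3, if $\gamma\subset\Gamma_j$ is odd, then $D_\gamma$ contains at least $2^{j-1}$ odd circles of $\Gamma_1$; for $j=1$ this is $\gamma$ itself. By Step 2 such a $\gamma$ exists for every $j$. This contradicts the finiteness of $\Gamma_1$. \qed

\begin{remark}
Properness of $f$ enters through the finiteness of $\Gamma_1$, and the simple connectivity of the plane in Step 1, where every circle must bound a disc. The condition $n_i\ge3$ is needed: if every $V_i$ were a neighborhood of a core of $V_{i+1}$, that is, if all $n_i$ were $1$, then $M\cong\mathbb R^2\times S^1$, which contains the closed plane $\mathbb R^2\times\{*\}$, crossed once by a loop $\{*\}\times S^1$.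
\end{remark}

\begin{remark}
If $f$ is a smooth embedding transverse to all $\partial V_i$, then each $f|_\gamma$ is a simple closed curve on a torus, so $|r(\gamma)|\le1$. Lemma~\ref{lem:perm} with $r=\pm1$ then gives at least $n_i$ odd circles in Step 3.
\end{remark}

\section{Continuum many examples}\label{sec:many}

The manifolds $M$ of Section~\ref{tower} can be told apart by how often a meridian disc of a large solid torus must cross a small one. For smooth solid tori $V'\subset\operatorname{int}V$ with $\pi_1(V')\to\pi_1(V)$ an isomorphism, let
\[
w(V',V)\ge1
\]
be the minimum of $|D\cap\kappa'|$ over all smooth meridian discs $D$ of $V$ transverse to the core $\kappa'$ of $V'$. (It is at least $1$ since the winding number of $\kappa'$ is $\pm1$.) To compare two exhaustions of one manifold we need that $w$ is multiplicative.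

\begin{lemma}[Schubert \cite{Schubert}]\label{lem:mult}
If $V_1\subset\operatorname{int}V_2$ and $V_2\subset\operatorname{int}V_3$ are such inclusions, then $w(V_1,V_3)=w(V_1,V_2)\,w(V_2,V_3)$.
\end{lemma}

\begin{proof}
Let $\kappa_i$ be the core of $V_i$.

\emph{The inequality $\le$.} Let $D$ be a meridian disc of $V_3$ with $|D\cap\kappa_2|=w(V_2,V_3)$. It meets a thin tube about $\kappa_2$ in meridian discs of the tube. Expanding the tube to $V_2$ by an isotopy of $V_3$, we may assume that $D$ meets $V_2$ in $w(V_2,V_3)$ meridian discs of $V_2$. Any two systems of equally many disjoint meridian discs of $V_2$ are ambient isotopic in $V_2$, and such an isotopy extends to $V_3$. So we may assume that $D\cap V_2$ consists of parallel copies of a meridian disc of $V_2$ that meets $\kappa_1$ in $w(V_1,V_2)$ points. Now $|D\cap\kappa_1|=w(V_1,V_2)w(V_2,V_3)$.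

\emph{The inequality $\ge$.} Let $D$ be a meridian disc of $V_3$ with $|D\cap\kappa_1|=w(V_1,V_3)$, transverse also to $\partial V_2$. A circle $\delta$ of $D\cap\partial V_2$ bounds a disc $D_\delta\subset D$. So it is null-homotopic in $V_3$, hence in $V_2$, and being simple it is either inessential in $\partial V_2$ or a meridian of $V_2$. Note that a disc $\Delta\subset\partial V_2$ bounded by an inessential circle of $D\cap\partial V_2$ contains no meridian circle. A circle is outermost in $D$ if it lies in no $D_\delta$ of another circle $\delta$.

Let $\delta_1,\dots,\delta_l$ be the meridians among the outermost circles in $D$. We claim that $l\ge w(V_2,V_3)$. Let $Q$ be $D$ minus the interiors of the discs bounded by all outermost circles; then $Q\subset V_3\setminus\operatorname{int}V_2$. We cap off the holes of $Q$ inside $V_2$. Take a thin collar $\partial V_2\times[0,\epsilon]$ of $\partial V_2=\partial V_2\times0$ in $V_2$ missing $\kappa_2$. Cap off $\delta_1,\dots,\delta_l$ by disjoint meridian discs of $V_2$, each meeting $\kappa_2$ once and being $\delta_k\times[0,\epsilon]$ in the collar. Cap off each inessential outermost circle $\partial\Delta$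 by $\partial\Delta\times[0,s]\cup\Delta\times s$ with $0<s<\epsilon$, where $s$ is larger for the larger of two nested discs $\Delta$. The caps are disjoint. After smoothing we have an embedded meridian disc of $V_3$ meeting $\kappa_2$ in $l$ points, which proves the claim.

Next we claim that $|D_{\delta_k}\cap\kappa_1|\ge w(V_1,V_2)$ for each $k$. Choose a meridian circle $\delta'$ of $D\cap\partial V_2$ in $D_{\delta_k}$ (possibly $\delta_k$) such that $D_{\delta'}$ contains no other meridian circle. Let $Q'$ be $D_{\delta'}$ minus the interiors of the discs bounded by the outermost circles of $D\cap\partial V_2$ in the interior of $D_{\delta'}$. All these circles are inessential. If $Q'$ were contained in $V_3\setminus\operatorname{int}V_2$, then the meridian $\delta'$ would be zero in $H_1(V_3\setminus\operatorname{int}V_2)$, contradicting Lemma~\ref{lem:H1}. So $Q'\subset V_2$. Choose a collar $\partial V_2\times[0,\epsilon]$ in $V_2$ that misses $\kappa_1$ and meets $Q'$ in $\partial Q'\times[0,\epsilon]$. For each inessential circle $\partial\Delta$ of $\partial Q'$ replace $\partial\Delta\times[0,s]$ by $\Delta\times s$, $0<s<\epsilon$, where now $s$ is larger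 for the smaller of two nested discs, so that at depth $s$ nothing is left of $Q'$ over the interior of $\Delta$. After smoothing we have an embedded meridian disc of $V_2$ with boundary $\delta'$ that meets $\kappa_1$ in at most $|D_{\delta'}\cap\kappa_1|$ points, which proves the claim.

The discs $D_{\delta_k}$ are disjoint. So $w(V_1,V_3)\ge l\,w(V_1,V_2)\ge w(V_2,V_3)\,w(V_1,V_2)$.
\end{proof}

\begin{lemma}\label{lem:wn}
In the construction of Section~\ref{tower}, $w(V_i,V_{i+1})=n_i$.
\end{lemma}

\begin{proof}
The disc $D$ of Lemma~\ref{lem:knot} gives $\le$. Conversely, let a meridian disc $D'$ of $V=V_{i+1}$ meet $J=J_{n_i}$ transversely in $m$ points. Its boundary is freely homotopic in $V\setminus J$ to $\mu_V^{\pm1}$, and it is a product of $m$ conjugates of meridians of $J$ and their inverses. Applying $\rho$ we see that an $(n_i+1)$-cycle is a product of $m$ transpositions, so $m\ge n_i$ by Lemma~\ref{lem:perm}.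
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
For each nonempty set $\Lambda$ of odd primes choose a sequence $(n_i)$ with values in $\Lambda$ that takes each value in $\Lambda$ infinitely often, and let $M_\Lambda=\bigcup V_i$ be the resulting manifold. By Section~\ref{sec:noplane} every $M_\Lambda$ is the orbit space of a quasi-translation as in Theorem~\ref{thm:noplane}. There are $2^{\aleph_0}$ sets $\Lambda$, so it suffices to show that $M_\Lambda\cong M_{\Lambda'}$ implies $\Lambda=\Lambda'$.

Homeomorphic smooth 3-manifolds are diffeomorphic (Moise; Munkres). So we may regard the exhaustions $(V_i)$ and $(V_i')$ of $M_\Lambda$ and $M_{\Lambda'}$ as lying in one manifold, where every inclusion between members induces an isomorphism of fundamental groups. Let $\lambda\in\Lambda$. Choose $i$ with $V_1'\subset\operatorname{int}V_i$ and $n_i=\lambda$, and then $l$ with $V_{i+1}\subset\operatorname{int}V_l'$. By Lemmas~\ref{lem:mult} and~\ref{lem:wn},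
\[
w(V_1',V_l')=w(V_1',V_i)\cdot\lambda\cdot w(V_{i+1},V_l'),
\]
and $w(V_1',V_l')$ is also a product of elements of $\Lambda'$. Since $\lambda$ is prime, $\lambda\in\Lambda'$. By symmetry $\Lambda=\Lambda'$.
\end{proof}

\section{Which quasi-translations come from pairs}\label{sec:char}

In this section we prove Theorem~\ref{thm:char}. For $h(a,B)$ the set $E$ will be $C_0\setminus\alpha$; the work lies in showing that this is a half-space, although $\alpha$ may be knotted and wild in $C_0$. Conversely, from $E$ we obtain a pair by compactifying $E$ to a ball and letting the arc be a ray in $h(E)$ going to infinity.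

\subsection{Recognizing half-spaces}

Let $E$ be a 3-manifold with $\partial E\cong\mathbb R^2$. A \emph{half-ball} in $E$ is a 3-cell $K\subset E$ such that $K\cap\partial E$ is a disc in $\partial K$ and the complementary disc $e$ of $\partial K$, the frontier of $K$, is properly embedded and locally flat in $E$. Here local flatness includes the boundary: near a point of $\partial e$ the pair $(E,e)$ looks like $(\mathbb R^2\times[0,\infty),\,\{0\}\times\mathbb R\times[0,\infty))$. By the relative interior, $\operatorname{relint}K$, we mean the interior of $K$ as a subset of $E$.

We use the generalized Schoenflies theorem (Brown): the closure of the bounded complementary domain of a locally flat 2-sphere in $\mathbb R^3$ is a 3-cell.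

\begin{lemma}\label{lem:half}
If every compact subset of $E$ lies in the relative interior of a half-ball in $E$, then $E$ is a half-space. Conversely, a half-space has this property.
\end{lemma}

\begin{proof}
The converse is seen from round half-balls. Suppose the condition holds and write $E=\bigcup K_i$ with half-balls $K_i\subset\operatorname{relint}K_{i+1}$. Let $e_i$ be the frontier of $K_i$. We show first that $L_i=\operatorname{Cl}(K_{i+1}\setminus K_i)$ is a 3-cell.

Identify $K_{i+1}$ with a round ball in $\mathbb R^3$. Let $\Sigma$ be the union of $e_i$, the annulus between $K_i\cap\partial E$ and the boundary of $K_{i+1}\cap\partial E$, and $e_{i+1}$. This is a sphere in $\mathbb R^3$. It is locally flat, since the second and third parts lie on the round sphere and $e_i$ is properly embedded and locally flat in the round ball, also at its boundary. The set $L_i\setminus\Sigma$ consists of the interior points of the round ball that are not in $K_i$. It is nonempty, bounded and open in $\mathbb R^3$, and its limit points outside it lie in $\Sigma$. So it is the bounded complementary domain of $\Sigma$, and $L_i$ is a 3-cell with boundary $\Sigma$.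

Now start with a homeomorphism of $K_1$ onto the standard half-ball of radius $1$ in $\mathbb R^2\times[0,\infty)$ that takes $K_1\cap\partial E$ to the flat disc. Given a homeomorphism of $K_i$ onto the standard half-ball of radius $i$, taking $K_i\cap\partial E$ to the flat disc, extend it first over the annulus, then over the disc $e_{i+1}$, and then over the cell $L_i$, to such a homeomorphism of $K_{i+1}$ onto the half-ball of radius $i+1$. The union of these homeomorphisms is a homeomorphism $E\to\mathbb R^2\times[0,\infty)$.
\end{proof}

\subsection{Necessity}

The existence of $E$ is invariant under topological equivalence, and $d$ conjugates $t$ on $S^3\setminus\alpha$ to $h(a,B)$ on the complement of its fixed point. So we work with $t$ on $S^3\setminus\alpha$. Put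
\[
E=C_0\setminus\alpha ,
\]
with locally flat frontier $S_0\setminus p_0$. Then $t(E)=C_{-1}\setminus\alpha\subset\operatorname{int}E$. Moreover $\bigcup t^{-n}(E)=\bigcup C_n\setminus\alpha=S^3\setminus\alpha$, and $\bigcap t^n(E)=\emptyset$ because $\bigcap C_{-n}=\{q\}\subset\alpha$. It remains to show that $E$ is a half-space. For $n\ge1$ let
\[
E_n=C_0\setminus(C_{-n}\cup\alpha),
\]
an open subset of $E$ with $\partial E_n=\partial E=S_0\setminus p_0$. In particular $E_1=C_0\setminus Y$ with $Y=C_{-1}\cup g(a)$.

\begin{lemma}\label{lem:E1}
$E_1$ is a half-space.
\end{lemma}

The idea is that $Y$, a ball with a tail that ends at $p_0\in\partial C_0$, can be swallowed through its tail: shrink the ball to the beginning of the tail and then pull everything along the tail into a small neighborhood of $p_0$. The tail may be wild at $p_0$, but this does no harm, because we stop as soon as we have come close to $p_0$.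

\begin{proof}
Let $K\subset E_1$ be compact and $\mathcal U=C_0\setminus K$, a neighborhood of $Y$ in $C_0$. Choose $\varepsilon>0$ such that $Z=\{x\in C_0:|x-p_0|\le\varepsilon\}$ lies in $\mathcal U$, and let $\operatorname{relint}Z$ be its interior as a subset of $C_0$. Parametrize $g(a)$ by a homeomorphism $s:[0,1]\to g(a)$ with $s(0)=p_{-1}$, $s(1)=p_0$, and choose $0<\tau<1$ with $s([\tau,1])\subset\operatorname{relint}Z$. All homeomorphisms of $C_0$ in this proof have compact support in $\mathcal U\cap\operatorname{Int}C_0$. For $\sigma\in[0,\tau]$ consider the statement
\begin{quote}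
$G(\sigma)$: for every neighborhood $O$ of $s(\sigma)$ there is such a homeomorphism $\varphi$ with $\varphi(Y)\subset O\cup s([\sigma,1])$.
\end{quote}

\emph{$G(0)$ holds.} We squeeze most of $C_{-1}$ into a small ball about its center, fixing a cap near $p_{-1}$, and then move this small ball toward $p_{-1}$. Translate coordinates so that $C_{-1}$ is the unit ball about $0$; then $e=p_{-1}$ is a unit vector. We may assume that $O$ is an open round ball about $e$. Choose $w\in O\cap\operatorname{int}C_{-1}$ and then $0<r_0<1$ such that the ball of radius $2r_0$ about $w$ lies in $O$. Choose closed cap neighborhoods $T_0\subset\operatorname{int}T_1$, $T_1\subset\partial C_{-1}$, of $e$ that lie in $O$. Since $g(a)\cap C_{-1}=\{e\}$, by compactness there is $\eta>0$ such that the set $\{\lambda v: v\in\partial C_{-1}\setminus\operatorname{int}T_0,\ 1\le\lambda\le1+\eta\}$ is disjoint from $g(a)$ and lies in $\mathcal U\cap\operatorname{Int}C_0$. Let $\theta_1$ be a radial push supported over $\partial C_{-1}\setminus\operatorname{int}T_0$ in radii $[r_0/2,1+\eta]$ that takes radius $1$ to radius $r_0$ over $\partial C_{-1}\setminus T_1$ and to a radius between $r_0$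 and $1$ over $T_1\setminus T_0$. It fixes $g(a)$ pointwise, and
\[
\theta_1(C_{-1})\subset\{|x|\le r_0\}\cup\{\lambda v:v\in T_1,\ 0\le\lambda\le1\}.
\]
Let $\theta_2$ be the homeomorphism of $C_{-1}$ with
\[
\theta_2(\lambda v)=(1-\lambda)w+\lambda v\qquad(|v|=1,\ 0\le\lambda\le1).
\]
It is the identity on $\partial C_{-1}$; extend it by the identity. It takes $\lambda v$, $v\in T_1$, into $O$ because $O$ is convex, and it moves $\lambda v$ with $\lambda\le r_0$ to within $2r_0$ of $w$, hence into $O$. So $\varphi=\theta_2\theta_1$ fixes $g(a)$ pointwise and $\varphi(C_{-1})\subset O$.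

\emph{Propagation.} Since $a$ is locally tame off $p(a)$, each $s(\sigma_*)$ with $\sigma_*\in[0,\tau]$ has an open neighborhood $\Omega\subset\mathcal U\cap\operatorname{Int}C_0$ with a homeomorphism onto $\mathbb R^3$ that carries $\Omega\cap g(a)$ onto the $z$-axis, or onto the half $z\ge0$ of it if $\sigma_*=0$, with $z$ increasing in the parameter. Let $\sigma<\sigma'\le\tau$ be parameters of points in $\Omega\cap g(a)$ and let $O'$ be a neighborhood of $s(\sigma')$. A compactly supported push of $\Omega$ along the $z$-axis gives a homeomorphism $\psi$ that preserves the $z$-axis, is the identity on $s([\sigma',1])$, and satisfies $\psi(s([\sigma,\sigma']))\subset O'$. Choose a neighborhood $O$ of $s(\sigma)$ with $\psi(O)\subset O'$ and then $\varphi$ for $O$ from $G(\sigma)$. Then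
\[
\psi\varphi(Y)\subset\psi(O)\cup\psi(s([\sigma,1]))\subset O'\cup s([\sigma',1]).
\]
So $G(\sigma)$ implies $G(\sigma')$. Since $[0,\tau]$ can be divided into finitely many intervals each of which is mapped by $s$ into one of the sets $\Omega$, $G(\tau)$ holds.

\emph{Conclusion.} Apply $G(\tau)$ with $O\subset\operatorname{relint}Z$. We get $\varphi(Y)\subset\operatorname{relint}Z$. The set $N=\varphi^{-1}(Z)$ is a neighborhood of $Y$, and it misses $K$, because $N\subset Z\cup\operatorname{supp}\varphi\subset\mathcal U$. The set $\operatorname{Cl}(C_0\setminus Z)$ is a 3-cell that meets $S_0$ in a disc and has as frontier the hemisphere of radius $\varepsilon$; as $\varphi$ is the identity near $S_0$, $\operatorname{Cl}(C_0\setminus N)=\varphi^{-1}(\operatorname{Cl}(C_0\setminus Z))$ is a half-ball in $E_1$. It contains $K$ in its relative interior. Now apply Lemma~\ref{lem:half}.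
\end{proof}

\begin{lemma}\label{lem:En}
Every $E_n$ is a half-space, and so is $E=C_0\setminus\alpha$.
\end{lemma}

\begin{proof}
Let $n\ge2$ and suppose that $E_{n-1}$ is a half-space. With $W_\alpha$ as in \eqref{Walpha} we have $E_n=W_\alpha\cup t(E_{n-1})$, where the two pieces meet in the plane $S_{-1}\setminus p_{-1}=\partial\,t(E_{n-1})$. Since $t(E_{n-1})$ is a half-space, it is an open collar attached to $W_\alpha$ along this boundary plane. Attaching an open collar to a boundary component gives the same manifold as removing that component. Hence $E_n\cong W_\alpha\setminus S_{-1}=E_1$, a half-space by Lemma~\ref{lem:E1}.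

If $K\subset E$ is compact, then $K\cap C_{-n}=\emptyset$ for some $n$, since $\bigcap C_{-n}=\{q\}\subset\alpha$. So $K\subset E_n$ lies in the relative interior of a half-ball of $E_n$. This is a half-ball of $E$, because $E_n$ is open in $E$ and $\partial E_n=\partial E$. By Lemma~\ref{lem:half} $E$ is a half-space.
\end{proof}

\subsection{Conjugacy from fundamental domains}

\begin{lemma}\label{lem:conj}
Let $h$ be a quasi-translation of $S^3$ with fixed point $\infty$, and let $E\subset\mathbb R^3$ be a closed set that is a 3-manifold whose boundary is its frontier $P$, where $P\cong\mathbb R^2$ is locally flat, and such that $h(E)\subset\operatorname{int}E$, $\bigcup h^{-n}(E)=\mathbb R^3$, $\bigcap h^n(E)=\emptyset$. Let $W=E\setminus\operatorname{int}h(E)$. Let $g,t,\alpha$ be as in the construction of $h(a,B)$ and $W_\alpha$ as in \eqref{Walpha}. If there is an orientation-preserving homeomorphism $\Theta:W\to W_\alpha$ with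
\[
\Theta(P)=S_0\setminus p_0,\qquad \Theta(hP)=S_{-1}\setminus p_{-1},
\]
then $h$ is topologically equivalent to $h(a,B)$.
\end{lemma}

\begin{proof}
We first make $\Theta$ compatible with $h$ and $t$. The map $\omega_0=(t\Theta h^{-1})\circ(\Theta|_{hP})^{-1}$ is a homeomorphism of the plane $S_{-1}\setminus p_{-1}$. It preserves orientation. To see this, orient $P$, $hP$, $S_0\setminus p_0$, $S_{-1}\setminus p_{-1}$ as the boundaries of $E$, $hE$, $C_0\setminus\alpha$, $C_{-1}\setminus\alpha$. Then $h:P\to hP$ and $t:S_0\setminus p_0\to S_{-1}\setminus p_{-1}$ preserve orientation. So do the restrictions of $\Theta$ to $P$ and to $hP$; in the second case both planes carry the opposite of the boundary orientation from $W$ and $W_\alpha$, respectively. Hence $\omega_0$ is isotopic to the identity (Kneser). Using a closed collar of $S_{-1}\setminus p_{-1}$ in $W_\alpha$, extend $\omega_0$ to a homeomorphism $\omega$ of $W_\alpha$ that is the identity near $S_0\setminus p_0$. On $P$ we have $(\omega\Theta)h=\omega_0\Theta h=t\Theta=t(\omega\Theta)$. So, replacing $\Theta$ by $\omega\Theta$, we may assume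
\begin{equation}\label{compat}
\Theta h=t\Theta\quad\text{on }P .
\end{equation}

For $y\in\mathbb R^3$ the set of all $n\in\mathbb Z$ with $y\in h^n(E)$ is nonempty, bounded above, and contains with $n$ all smaller integers. If $n$ is its maximum, then $y\in h^nE\setminus h^{n+1}E\subset h^nW$. So the sets $h^nW$ cover $\mathbb R^3$. The same $y$ lies in the open set $\operatorname{int}h^{n-1}E\setminus h^{n+1}E$, which meets $h^mW$ only for $m=n-1,n$; so the cover is locally finite. Finally $h^nW\cap h^{n+1}W=h^{n+1}P$, and $h^nW\cap h^mW=\emptyset$ for $m\ge n+2$. The sets $t^nW_\alpha$ in $S^3\setminus\alpha$ have the same properties, for the same reasons with $C_0\setminus\alpha$ in place of $E$. On $h^{n+1}P$ the maps $t^n\Theta h^{-n}$ and $t^{n+1}\Theta h^{-n-1}$ agree by \eqref{compat}. So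
\[
F|_{h^nW}=t^n\Theta h^{-n}
\]
defines an orientation-preserving homeomorphism $F:\mathbb R^3\to S^3\setminus\alpha$ with $Fh=tF$. Then $dF$, extended by $\infty\mapsto d(\alpha)$, is an orientation-preserving homeomorphism of 3-spheres that conjugates $h$ to $dtd^{-1}=h(a,B)$.
\end{proof}

\begin{example}\label{straight}
Let $B=C_0$, $a=[p_{-1},p_0]$, $g=\operatorname{id}$. Then $W_\alpha$ is rotationally symmetric about $L$. A meridian section of $C_0\setminus\operatorname{Int}C_{-1}$ is a disc whose boundary consists of four consecutive arcs: the axis arc from $\infty$ to $(-3,0,0)$, a half-circle of $S_{-1}$, the axis arc $[p_{-1},p_0]$, and a half-line of $S_0$ with $\infty$ added. Removing the closed boundary arc $[p_{-1},p_0]$ from this disc leaves $[0,\infty)\times[0,1]$, where we can let the other axis arc be $0\times[0,1]$, the half-line $[0,\infty)\times0$ and the half-circle $[0,\infty)\times1$. Revolving we see that $W_\alpha\cong\mathbb R^2\times[0,1]$. For the translation $h(x_1,x_2,x_3)=(x_1,x_2,x_3+1)$ and $E=\{x_3\ge0\}$ we have $W=\mathbb R^2\times[0,1]$ too. Preceding the homeomorphism by a reflection of $\mathbb R^2$ if necessary, we obtain $\Theta$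 as in Lemma~\ref{lem:conj}. So $h(a,B)$ is equivalent to a translation.
\end{example}

\subsection{Sufficiency}

Let $E$ be as in Theorem~\ref{thm:char}, $P=\partial E$ and $W=E\setminus\operatorname{int}h(E)$, a 3-manifold with boundary $P\sqcup hP$. It is connected: a component of $W$ missing the connected set $hP$ would be open and closed in the connected space $E$ and different from $E$. We have to find $(a,B)$ and $g$ such that Lemma~\ref{lem:conj} applies.

\medskip
\noindent\emph{The pair.} In $\mathbb R^2\times[0,\infty)$ let $C$ be the ball of radius $1$ about $(0,0,2)$ and $\ell=\{(0,0,z):z\ge3\}$. Put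
\[
G=(\mathbb R^2\times[0,\infty))\setminus(\operatorname{int}C\cup\ell).
\]
There is a homeomorphism $G\cong\mathbb R^2\times[0,1]$ that is the identity on $\mathbb R^2\times0$ and takes $\partial C\setminus(0,0,3)$ to $\mathbb R^2\times1$. This is the argument of Example~\ref{straight}: after adding $\infty$, a meridian section of the half-space minus $\operatorname{int}C$ is a disc, bounded by the axis segment $0\le z\le1$, a half-circle of $\partial C$, the axis arc $\ell\cup\{\infty\}$, and the bottom line. Removing $\ell\cup\{\infty\}$ leaves $[0,\infty)\times[0,1]$, where the axis segment becomes $0\times[0,1]$, the bottom $[0,\infty)\times0$, by the identity, and the half-circle without its upper end $[0,\infty)\times1$. Now revolve.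

Let $u:\mathbb R^2\times[0,\infty)\to h(E)$ be a homeomorphism, and put
\[
C'=u(C),\qquad \ell'=u(\ell),\qquad q'=u(0,0,3),\qquad B=E\cup\{\infty\}\subset S^3 .
\]
Since $E$ is a half-space closed in $\mathbb R^3$, $B$ is its one-point compactification, a 3-cell. Let $a=\ell'\cup\{\infty\}$, with $q(a)=q'$ and $p(a)=\infty$. Since $\ell'$ is closed in $\mathbb R^3$ and contained in $\operatorname{int}E$, and $u$ is a homeomorphism, $(a,B)$ is an arc and ball pair. The set
\[
W'=E\setminus(\operatorname{int}C'\cup\ell')=W\cup_{hP}u(G)
\]
is $W$ with the closed collar $u(G)\cong hP\times[0,1]$ added. So there is a homeomorphism $\kappa:W'\to W$ that is the identity on $P$ and has $\kappa(\partial C'\setminus q')=hP$. As $W'$ is connected and $\kappa$ is the identity on $P$, it preserves orientation.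

\medskip
\noindent\emph{A map $g_1:B\to C_0$ with $g_1(C')=C_{-1}$.} We join $C'$ to $\partial B$ by a tube and show that what remains of $B$ is a cell; the same is done in $C_0$.

The connected 3-manifold $W'$ is triangulable (Moise). Choose in it a properly embedded PL arc $b$ from $\partial C'\setminus q'$ to $P$ and a regular neighborhood $N(b)\cong D^2\times[0,1]$ that meets $\partial C'\setminus q'$ and $P$ in the two discs $D^2\times\{0\}$ and $D^2\times\{1\}$. Its lateral annulus is properly embedded and locally flat in $W'$, also at its boundary. Let $\Delta=\operatorname{Cl}(B\setminus(C'\cup N(b)))$. Identify the abstract 3-cell $B$ with a round ball in $\mathbb R^3$; we make no assumption on how $B$ lies in $S^3$ near $\infty$. The frontier of $\Delta$ in $\mathbb R^3$ is a sphere $\partial\Delta$ that consists of a disc in $\partial B$, the lateral annulus, and a disc in $\partial C'$. As $\partial C'$ is bicollared in the interior of $B$, this sphere is locally flat in $\mathbb R^3$. The set $\Delta\setminus\partial\Delta$ is nonempty, bounded, and open and closed in $\mathbb R^3\setminus\partial\Delta$, so it is the bounded complementary domain of $\partial\Delta$.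 By the generalized Schoenflies theorem $\Delta$ is a 3-cell. We have $a\subset\Delta$ and $a\cap\partial\Delta=\{q',\infty\}$.

In $C_0$ let $b_0=\{(x_1,0,0):x_1\le-3\}\cup\{\infty\}$, let $N_0$ be a thin tube about $b_0$, rotationally symmetric about $L$ and missing $A_0$, and let $\Delta_0=\operatorname{Cl}(C_0\setminus(C_{-1}\cup N_0))$, a 3-cell whose boundary is likewise composed of a disc in $\partial C_0$, an annulus and a disc in $\partial C_{-1}$. Choose an orientation-preserving homeomorphism $\Delta\to\Delta_0$ that takes the disc in $\partial B$, the annulus and the disc in $\partial C'$ to the corresponding sets, with $\infty\mapsto p_0$ and $q'\mapsto p_{-1}$. Extend it over the end discs of $N(b)$ and then over the cells $N(b)\to N_0$ and $C'\to C_{-1}$. The result is an orientation-preserving homeomorphism $g_1:B\to C_0$.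

\medskip
\noindent\emph{Moving the arc into $A_0$.} The arc $g_1(a)$ lies in $\Delta_0$ and joins $p_{-1}$ to $p_0$, but it need not lie in $A_0$. We correct this by a homeomorphism of $\Delta_0$ that pushes toward the axis.

The meridian section of $\Delta_0$ about $L$ is a disc that meets the axis exactly in the segment $[p_{-1},p_0]$. The section of $A_0$ is a half-disc with this segment as diameter, and it meets the rest of the boundary of the section of $\Delta_0$ only in $p_{-1}$ and $p_0$. By the Schoenflies theorem for theta curves, and revolving, there is a homeomorphism of $\Delta_0$ onto $\mathbb B=\{R^2+z^2\le1\}$, where $R$ is the distance to the $z$-axis in $\mathbb R^3$, that takes $p_0,p_{-1}$ to the poles and $A_0$ to $\{4R^2+z^2\le1\}$. Let $a_1\subset\mathbb B$ be the image of $g_1(a)$; it meets $\partial\mathbb B$ only in the poles.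

For $|z|<1$ let $m(z)$ be the maximum of $R/\sqrt{1-z^2}$ over the points of $a_1$ at height $z$, or $0$ if there are none. As $a_1$ is compact and meets $\partial\mathbb B$ only in the poles, $m$ is upper semicontinuous and $m<1$. So there is a continuous function $\bar m:(-1,1)\to(0,1)$ with $m<\bar m$: locally a constant will do, and constants are glued by a partition of unity. Preserving height and angle, change $R/\sqrt{1-z^2}\in[0,1]$ at height $z$ by the homeomorphism of $[0,1]$ that is linear on $[0,\bar m(z)]$ and on $[\bar m(z),1]$ and has $0\mapsto0$, $\bar m(z)\mapsto\frac14$, $1\mapsto1$. Since heights are preserved, this is continuous at the poles too, and we have a homeomorphism of $\mathbb B$ that is fixed on $\partial\mathbb B$. It takes $a_1^\circ$ into $\{R<\frac14\sqrt{1-z^2}\}\subset\{4R^2+z^2<1\}$. Transport it to $\Delta_0$, extend it by the identity, and compose with $g_1$. The result is an orientation-preserving homeomorphism $g:B\to C_0$ with $g(C')=C_{-1}$ that satisfies (i) and (ii). It satisfies (iii) because near $q'$ the set $C'\cup\ell'$ is the image under $u$ of a round ball and a segment normal to its boundary.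

\medskip
\noindent\emph{End of the proof.} Use this $g$ and an admissible $t$ to form $\alpha$ and $h(a,B)$. Since $W'=B\setminus(\operatorname{int}C'\cup a)$, we have $W_\alpha=C_0\setminus(\operatorname{Int}C_{-1}\cup g(a))=g(W')$. So $\Theta=g\kappa^{-1}:W\to W_\alpha$ is an orientation-preserving homeomorphism with
\[
\Theta(P)=g(P)=S_0\setminus p_0,\qquad \Theta(hP)=g(\partial C'\setminus q')=S_{-1}\setminus p_{-1}.
\]
By Lemma~\ref{lem:conj} $h$ is topologically equivalent to $h(a,B)$. This and Lemma~\ref{lem:En} prove the first statement of Theorem~\ref{thm:char}. The second follows because $h$ is equivalent to $h(a,B)^{-1}$ if and only if $h^{-1}$ is equivalent to $h(a,B)$. \qed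

\begin{thebibliography}{9}

\bibitem{ABP}
\emph{On arc and ball pairs and quasi-translations of the 3-sphere},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=\allowbreak 10.1307\%2Fmmj\%2F1029000427}
(doi:10.1307/mmj/1029000427).

\bibitem{Brown}
M.~Brown, \emph{The monotone union of open $n$-cells is an open $n$-cell}, Proc. AMS \textbf{12}, 1961.

\bibitem{Schubert}
H.~Schubert, \emph{Knoten und Vollringe}, Acta Math. \textbf{90}, 1953.

\end{thebibliography}

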